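\title{A simple module of projective dimension two with a self-extension}

\begin{abstract}
The first part of the Extension Conjecture asserts that a simple module $S$ over an artinian ring with $\operatorname{Ext}^1(S,S)\neq0$ has $\operatorname{Ext}^n(S,S)\neq0$ for infinitely many $n$. We show that this is false. Over every field $k$ for which $t^2+t+1$ is irreducible, we construct a finite-dimensional algebra with a simple module $S$ of projective dimension $2$ such that $\operatorname{Ext}^n(S,S)\ne0$ exactly for $n=0,1,2$. The example is as extreme as possible: over any artinian ring, $\operatorname{Ext}^1(S,S)\neq0$ forces $\operatorname{Ext}^2(S,S)\neq0$.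
\end{abstract}

\section{Introduction}

Let $\Lambda$ be an artinian ring, and let $S$ be a simple right $\Lambda$-module with projective cover $P$ and minimal projective resolution $\cdots\to P_1\to P_0\to S\to0$. Each differential maps into the radical of its target, so $\operatorname{Ext}^n_\Lambda(S,S)=\operatorname{Hom}_\Lambda(P_n,S)$, and this group is nonzero exactly when $P$ is a direct summand of $P_n$. Thus the set of $n$ with $\operatorname{Ext}^n_\Lambda(S,S)\ne0$ records the steps at which $P=P_0$ returns in the resolution of $S$. The first part of the Extension Conjecture \cite{talk} says that a return at the first step forces infinitely many returns: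
\begin{quote}
\emph{If $\operatorname{Ext}^1_\Lambda(S,S)\neq0$, then $\operatorname{Ext}^n_\Lambda(S,S)\neq0$ for infinitely many $n$.}
\end{quote}

The simplest cases support this. For $\Lambda=k[\varepsilon]/(\varepsilon^2)$ over a field $k$, the resolution of $S=k$ has $P_n=\Lambda$ and all differentials equal to multiplication by $\varepsilon$, so $\operatorname{Ext}^n_\Lambda(S,S)\cong k$ for all $n$. More generally, suppose that $S$ is the only simple $\Lambda$-module. Then every $P_n$ is a direct sum of copies of $P$. If the resolution is finite, then $1=\sum_n(-1)^n\operatorname{length}P_n$ is a multiple of $\operatorname{length}P$, so $P=S$ and $\operatorname{Ext}^1_\Lambda(S,S)=0$. Hence $\operatorname{Ext}^1_\Lambda(S,S)\ne0$ gives $\operatorname{Ext}^n_\Lambda(S,S)\neq0$ for all $n$. Every $\Lambda$ has a quotient ring whose only simple module is $S$ and which has the same $\operatorname{Ext}^1(S,S)$ (Section~\ref{sec:B}), so one may guess that the other simple modules cannot stop the pattern. They can.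

\begin{theorem}\label{thm:A}
Let $k$ be a field over which $t^2+t+1$ is irreducible, for example $k=\mathbb R$, $\mathbb Q$ or $\mathbb F_2$. There are a finite-dimensional $k$-algebra $\Lambda$ and a simple right $\Lambda$-module $S$ with $\operatorname{pd}S=2$, $\dim_k\operatorname{Ext}^n_\Lambda(S,S)=2$ for $n=0,1,2$, and $\operatorname{Ext}^n_\Lambda(S,S)=0$ for $n\ge3$.
\end{theorem}

So the conjecture is false for artinian rings. It fails for finite-dimensional algebras over $\mathbb R$ and over $\mathbb Q$ and, with $k=\mathbb F_2$, for a finite ring. What remains of the guess is one step.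

\begin{theorem}\label{thm:B}
Let $\Lambda$ be an artinian ring and $S$ a simple right $\Lambda$-module with $\operatorname{Ext}^1_\Lambda(S,S)\neq0$. Then $\operatorname{Ext}^2_\Lambda(S,S)\neq0$. Hence, when $\operatorname{Ext}^1_\Lambda(S,S)\ne0$, the smallest possible set $\{n:\operatorname{Ext}^n_\Lambda(S,S)\neq0\}$ is $\{0,1,2\}$, the smallest possible value of $\operatorname{pd}S$ is $2$, and Theorem~\ref{thm:A} attains both.
\end{theorem}

A finite-dimensional $k$-algebra is \emph{elementary} if its quotient by the radical is a product of copies of $k$. The algebra of Theorem~\ref{thm:A} is not elementary, since $\operatorname{End}_\Lambda(S)$ has dimension $2$. This is consistent with the theorem of Igusa, Liu and Paquette \cite{ILP} that a simple module $S$ of finite projective dimension over a finite-dimensional elementary algebra has $\operatorname{Ext}^1(S,S)=0$, and Theorem~\ref{thm:A} shows that ``elementary'' cannot be dropped there. We claim nothing about the conjecture for elementary algebras, and our proofs do not use \cite{ILP}.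

The example starts from a ring that is not artinian. The coordinate ring of a cusp and its normalization give a matrix ring with a simple module whose resolution has the shape required in Theorem~\ref{thm:A} (Section~\ref{sec:cusp}). Section~\ref{sec:criterion} gives conditions under which this resolution survives a base change to a finite-dimensional algebra $C$, and Sections~\ref{sec:C} and~\ref{sec:N} construct such a $C$. There we need a cube root of unity $\omega$ and a field automorphism that exchanges $\omega$ and $\omega^2$, and this is where the hypothesis on $k$ enters.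

\section{A self-extension forces a second extension}\label{sec:B}

We use the following standard facts about an artinian ring $\Lambda$. Finitely generated modules have finite length and projective covers. Write $1=e_1+\dots+e_r$ with orthogonal primitive idempotents. Each $e_i\Lambda$ is the projective cover of a simple module, every simple module occurs, and every finitely generated projective module is a direct sum of modules isomorphic to some $e_i\Lambda$. For any idempotent $e$ we have $\operatorname{Hom}_\Lambda(e\Lambda,X)\cong Xe$ via $\phi\mapsto\phi(e)$; so $X\mapsto Xe$ is exact, and for $T$ simple $Te_i\neq0$ if and only if $e_i\Lambda$ is a projective cover of $T$.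

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $f$ be the sum of those $e_i$ for which $e_i\Lambda$ is not a projective cover of $S$. Then $Sf=0$, and $Tf\neq0$ for every simple $T\not\cong S$. Put $\bar\Lambda=\Lambda/\Lambda f\Lambda$. A $\Lambda$-module $X$ is a $\bar\Lambda$-module if and only if $Xf=0$, so $S$ is the only simple $\bar\Lambda$-module. Since $X\mapsto Xf$ is exact, an extension of two $\bar\Lambda$-modules in the category of $\Lambda$-modules is a $\bar\Lambda$-module. As $\operatorname{Ext}^1$ classifies extensions, $\operatorname{Ext}^1_{\bar\Lambda}(X,Y)=\operatorname{Ext}^1_\Lambda(X,Y)$ for all $\bar\Lambda$-modules $X,Y$.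

Let $0\to\Omega\to\bar P\to S\to0$ be exact with $\bar P$ the projective cover of $S$ over $\bar\Lambda$. In the exact sequence
\[
\operatorname{Ext}^1_\Lambda(\bar P,S)\to\operatorname{Ext}^1_\Lambda(\Omega,S)\to\operatorname{Ext}^2_\Lambda(S,S)
\]
the first term equals $\operatorname{Ext}^1_{\bar\Lambda}(\bar P,S)=0$. So it suffices to show that $\operatorname{Ext}^1_{\bar\Lambda}(\Omega,S)\ne0$.

Suppose that this group is zero. Every composition factor of a $\bar\Lambda$-module $X$ of finite length is $S$, so induction on the length gives $\operatorname{Ext}^1_{\bar\Lambda}(\Omega,X)=0$. With $X$ the kernel of a projective cover of $\Omega$ over $\bar\Lambda$, this shows that the cover splits, so $\Omega$ is projective over $\bar\Lambda$ and $\Omega\cong\bar P^m$ for some $m$. Since $\operatorname{length}\Omega=\operatorname{length}\bar P-1$, we have $m=0$. Then $S=\bar P$ and $\operatorname{Ext}^1_\Lambda(S,S)=\operatorname{Ext}^1_{\bar\Lambda}(S,S)=0$, a contradiction.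

Thus $\operatorname{Ext}^n_\Lambda(S,S)\ne0$ for $n=0,1,2$ and $\operatorname{pd}S\ge2$. The last assertion follows from Theorem~\ref{thm:A}.
\end{proof}

The next step of this argument would need $\operatorname{Ext}^2_\Lambda(\bar P,S)=0$, and closure under extensions says nothing about that group. By the introduction, $\operatorname{Ext}^3_{\bar\Lambda}(S,S)\neq0$ always, while $\operatorname{Ext}^3_\Lambda(S,S)=0$ in Theorem~\ref{thm:A}.

\section{The skew cusp}\label{sec:cusp}

From now on $k$ is as in Theorem~\ref{thm:A}. Let $D=k(\omega)$ with $\omega^2+\omega+1=0$. The characteristic is not $3$, for otherwise $t^2+t+1=(t-1)^2$. So $1,\omega,\omega^2$ are distinct, $\omega^3=1$, and the nontrivial $k$-automorphism $\sigma$ of the field $D$ satisfies $\sigma(\omega)=\omega^2$ and $\sigma^2=1$. For a left or a right $D$-vector space, $\dim_D$ is half of $\dim_k$, so we need not name the side when both structures are present.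

Let $\Delta=D[x;\sigma]$ be the skew polynomial ring: the left $D$-space with basis $1,x,x^2,\dots$ and the rule $xd=\sigma(d)x$ for $d\in D$. Degrees add under multiplication, so $\Delta$ is a domain. The element $x^2$ is central, and $x\Delta=\Delta x$. Let
\[
K=D+x^2\Delta\subset\Delta
\]
be the subring of polynomials without linear term, a skew version of the coordinate ring $k[x^2,x^3]$ of the cusp. We have $\Delta=K+xK=K+Kx$ and $x^2\Delta=x^2K+x^3K$. The linear term of $xy$ or $yx$ comes from the constant term of $y$, so
\begin{equation}\label{eq:conductor}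
\text{if } y\in K \text{ and one of } xy,\ yx \text{ lies in } K,\text{ then } y\in x^2\Delta.
\end{equation}

\begin{example}\label{ex:model}
Let $\Gamma=\begin{pmatrix}K&x^2\Delta\\ \Delta&\Delta\end{pmatrix}$, a subring of the ring of $2\times2$ matrices over $\Delta$. Its rows $P_K=(K,\ x^2\Delta)$ and $P_\Delta=(\Delta,\ \Delta)$ are projective right $\Gamma$-modules, with $P_K\subset P_\Delta$. The submodules $x^iP_\Delta$ are isomorphic to $P_\Delta$, and
\[
xP_\Delta+P_K=(\Delta,\ x\Delta),\qquad xP_\Delta\cap P_K=(x^2\Delta,\ x^2\Delta)=x^2P_\Delta .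
\]
The quotient $S_0=P_\Delta/(\Delta,\ x\Delta)$ is $\Delta/x\Delta\cong D$, with a matrix acting through its lower right entry. So $S_0$ is simple, and
\[
0\to x^2P_\Delta\to xP_\Delta\oplus P_K\to P_\Delta\to S_0\to0
\]
is a projective resolution. Apply $\operatorname{Hom}_\Gamma(-,S_0)$. We have $\operatorname{Hom}_\Gamma(P_K,S_0)=0$ and $\operatorname{Hom}_\Gamma(x^iP_\Delta,S_0)\cong S_0$, and both differentials become, up to sign, right multiplication by $x$ on $\Delta/x\Delta$, which is zero. Hence $\operatorname{Ext}^n_\Gamma(S_0,S_0)\cong D$ for $n=0,1,2$, and the higher groups vanish. This is the behavior in Theorem~\ref{thm:A}, but $\Gamma$ is not artinian: the chain $P_\Delta\supset xP_\Delta\supset x^2P_\Delta\supset\cdots$ does not stop.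
\end{example}

To carry the example over to other rings we describe it through right $K$-modules. Parts (i) and (ii) of the next lemma contain what was used above. Indeed, by (ii) and \eqref{eq:conductor} we have $\operatorname{Hom}_K(\Delta,K)=x^2\Delta$, so $\Gamma=\operatorname{End}_K(K\oplus\Delta)$, and the resolution of $S_0$ is obtained from \eqref{eq:cusp} by applying $\operatorname{Hom}_K(K\oplus\Delta,-)$. Part (iii) will control endomorphisms after base change.

\begin{lemma}\label{lem:cusp}
The following hold in the category of right $K$-modules.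
\begin{enumerate}
\item[(i)] There is an exact sequence
\begin{equation}\label{eq:cusp}
0\to\Delta\xrightarrow{\ \delta\mapsto(x\delta,\,-x^2\delta)\ }\Delta\oplus K\xrightarrow{\ (\delta,a)\mapsto x\delta+a\ }\Delta\to0 .
\end{equation}
\item[(ii)] Every endomorphism of $\Delta$ is left multiplication by an element of $\Delta$.
\item[(iii)] $\operatorname{Ext}^1_K(\Delta,K)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The first map is injective, the composite is zero, and the second map is onto because $x\Delta+K=\Delta$. If $x\delta+a=0$, then $x\delta\in K\cap x\Delta=x^2\Delta$, so $\delta=x\delta'$ and $a=-x^2\delta'$ for some $\delta'\in\Delta$.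

(ii) For $g\in\operatorname{End}_K(\Delta)$ we have $g(1)x^3=g(x^3)=g(x)x^2$, so $g(x)=g(1)x$. As $1$ and $x$ generate $\Delta$, the map $g$ is left multiplication by $g(1)$.

(iii) The map $K^2\to\Delta$, $(a_0,a_1)\mapsto a_0+xa_1$, is onto, and by \eqref{eq:conductor} its kernel is the image of the injection $\iota\colon x^2\Delta\to K^2$, $m\mapsto(-xm,m)$. So we must show that every homomorphism $g\colon x^2\Delta\to K$ extends along $\iota$. Let $y=g(x^2)$ and $z=g(x^3)$. Then $yx^3=g(x^5)=zx^2$, so $yx=z\in K$, and \eqref{eq:conductor} gives $y=\theta x^2$ with $\theta\in\Delta$. Since $x^2$ and $x^3$ generate $x^2\Delta$, we get $g(m)=\theta m$ for all $m$. Write $\theta=b_1-b_0x$ with $b_0,b_1\in K$. The homomorphism $(a_0,a_1)\mapsto b_0a_0+b_1a_1$ sends $\iota(m)$ to $\theta m$.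
\end{proof}

\section{Base change to a finite-dimensional algebra}\label{sec:criterion}

Let $\psi\colon K\to C$ be a homomorphism of $k$-algebras; it makes $C$ a $K$-bimodule. The base change of $K\oplus\Delta$ is $C\oplus N$, where
\[
N=\Delta\otimes_KC
\]
is a left $\Delta$-module and a right $C$-module, hence also a right $K$-module. For $\delta\in\Delta$ let $L_\delta\in\operatorname{End}_C(N)$ be left multiplication by $\delta$, and let $\alpha\colon C\to N$, $c\mapsto1\otimes c$. Three things can go wrong: the sequence \eqref{eq:cusp} may lose its exactness, $N$ may acquire endomorphisms that make the cokernel too large, and the sequence may split. The three conditions below exclude these failures in turn.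

\begin{proposition}\label{prop:criterion}
Let $C$ be a finite-dimensional $k$-algebra and $\psi\colon K\to C$ a homomorphism of $k$-algebras. Assume:
\begin{enumerate}
\item[(a)] $\operatorname{Tor}_1^K(\Delta,C)=0$;
\item[(b)] there is an exact sequence $0\to F_1\to\Delta\oplus F_0\xrightarrow{\Phi}N\to0$ of right $K$-modules with $F_0,F_1$ free of finite rank and $\Phi(\delta,0)=\delta\otimes1$;
\item[(c)] $\psi(x^2\Delta)\subseteq J$ for some proper two-sided ideal $J$ of $C$.
\end{enumerate}
Then $\Lambda=\operatorname{End}_C(C\oplus N)$ is a finite-dimensional $k$-algebra with a simple right module $S$ as in Theorem~\ref{thm:A}.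
\end{proposition}

\begin{proof}
Since $\Delta=K+xK$, every element of $N$ has the form $1\otimes c+x\otimes c'$. So $N$ and $\Lambda$ are finite-dimensional.

\emph{The resolution.} By (a), applying $-\otimes_KC$ to \eqref{eq:cusp} gives an exact sequence of right $C$-modules
\begin{equation}\label{eq:N}
0\to N\xrightarrow{\binom{L_x}{-\beta}}N\oplus C\xrightarrow{(L_x,\ \alpha)}N\to0,\qquad\beta(\delta\otimes c)=\psi(x^2\delta)c .
\end{equation}
The product in $\Lambda$ is composition, so $\operatorname{Hom}_C(C\oplus N,X)$ is a right $\Lambda$-module for every right $C$-module $X$. Let $e_C,e_N\in\Lambda$ be the projections onto the two summands. For $X=C$ and $X=N$ we obtain the projective modules $e_C\Lambda$ and $e_N\Lambda$. The functor $\operatorname{Hom}_C(C\oplus N,-)$ is left exact, so \eqref{eq:N} yields an exact sequence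
\begin{equation}\label{eq:res}
0\to e_N\Lambda\to e_N\Lambda\oplus e_C\Lambda\to e_N\Lambda\to S\to0,
\end{equation}
where $S$ is defined as the cokernel. Multiplying \eqref{eq:res} by $e_C$ gives \eqref{eq:N} followed by $Se_C$, so $Se_C=0$. Multiplying by $e_N$ gives
\[
S=Se_N=\operatorname{End}_C(N)/I,\qquad I=L_x\operatorname{End}_C(N)+\alpha\operatorname{Hom}_C(N,C).
\]

\emph{The endomorphisms of $N$.} We claim that $\operatorname{End}_C(N)=L_D+I$, where $L_D=\{L_d:d\in D\}$. Let $\phi\in\operatorname{End}_C(N)$ and let $g\colon\Delta\to N$, $g(\delta)=\phi(\delta\otimes1)$. This map is right $K$-linear, and $\phi(\delta\otimes c)=g(\delta)c$. By (b) and Lemma~\ref{lem:cusp}(iii), the obstruction group $\operatorname{Ext}^1_K(\Delta,F_1)$ is zero, so $g$ lifts along $\Phi$ to a homomorphism $\Delta\to\Delta\oplus F_0$. Let $n_i=1\otimes c_i+x\otimes c_i'$ be the images under $\Phi$ of a basis of $F_0$. By Lemma~\ref{lem:cusp}(ii) there are $y\in\Delta$ and $h_i\in\operatorname{Hom}_K(\Delta,K)$ with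
\[
g(\delta)=y\delta\otimes1+\sum_i n_i\,\psi(h_i(\delta)).
\]
The maps $G_i,G_i'\colon N\to C$ that send $\delta\otimes c$ to $c_i\psi(h_i(\delta))c$ and to $c_i'\psi(h_i(\delta))c$ are well defined and right $C$-linear, and $\phi=L_y+\sum_i(\alpha G_i+L_x\alpha G_i')$. Writing $y=d+xy'$ with $d\in D$ gives $L_y=L_d+L_xL_{y'}$, and the claim follows.

\emph{$S$ is nonzero.} If $S=0$, then $1_N\in I$, which says that \eqref{eq:N} splits. Then $N\oplus C\cong N\oplus N$, and applying $-\otimes_CC/J$ gives $\dim_kC/J=\dim_kN/NJ$. By (c), $C/J$ is a left module over $K/x^2\Delta=D$, so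
\[
N/NJ=\Delta\otimes_K(C/J)=(\Delta/x^2\Delta)\otimes_D(C/J)
\]
has dimension $2\dim_kC/J$. As $C/J\ne0$, this is a contradiction.

\emph{$S$ is simple.} In particular $N\neq0$, so $L_D\subseteq e_N\Lambda e_N$ is a field isomorphic to $D$. By the claim, every element of $S$ is the class of some $L_d$, so $S$ is a one-dimensional right $L_D$-space. Every $\Lambda$-submodule is an $L_D$-subspace. Hence $S$ is simple and $\dim_kS=2$.

\emph{The Ext groups.} Apply $\operatorname{Hom}_\Lambda(-,S)$ to the projective resolution \eqref{eq:res}. As $\operatorname{Hom}_\Lambda(e_C\Lambda,S)=Se_C=0$ and $\operatorname{Hom}_\Lambda(e_N\Lambda,S)=Se_N=S$, we get a complex $S\to S\to S\to0$. The components $e_N\Lambda\to e_N\Lambda$ in \eqref{eq:res} are left multiplication by $L_x$, so both maps are $s\mapsto sL_x$. They vanish because $L_dL_x=L_xL_{\sigma(d)}\in I$. Therefore $\operatorname{Ext}^n_\Lambda(S,S)\cong S$ for $n=0,1,2$, the higher groups vanish, and $\operatorname{pd}S=2$.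
\end{proof}

So far nothing depends on $\omega$: Example~\ref{ex:model}, Lemma~\ref{lem:cusp} and Proposition~\ref{prop:criterion} hold with the same proofs for $D=k$ and $\sigma=1$, with dimension $1$ in place of $2$. The difficulty is to find $C$, and the delicate condition is (b). The obvious candidates fail.

\begin{example}\label{ex:trunc}
Let $m\ge5$ and $C=K/Kx^m$, a ring because $Kx^m=x^mK$. Then $N=\Delta/x^m\Delta$. Condition (a) holds by the resolution $0\to K\xrightarrow{\cdot x^m}K\to C\to0$, and (c) holds with $J=x^2\Delta/Kx^m$. By \eqref{eq:conductor}, the rule $a_0+xa_1\mapsto x^{m-2}a_1$ $(a_i\in K)$ defines an endomorphism $\gamma\neq 0$ of $N_C$. It is homogeneous of degree $m-3$ and kills $1$, so it is not a left multiplication. We show that $\gamma\notin L_D+I$. If $\phi\in\operatorname{End}_C(N)$ has degree $m-4$, then $\phi(1)=dx^{m-4}$ and $\phi(x)=d'x^{m-3}$ with $d,d'\in D$, and $\phi(1)x^3=\phi(x)x^2$ gives $d=d'$ because $x^{m-1}\neq0$ in $N$. If $G\colon N\to C$ has degree $m-3$, then $G(1)x^4=G(x)x^3$ gives the same equality of coefficients because $x^{m+1}\ne0$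 in $C$. So the part of $L_D+I$ of degree $m-3$ consists of left multiplications. The cokernel in \eqref{eq:res} then has $k$-dimension greater than $2$.
\end{example}

A count shows which degrees can work. Grade $\Delta$ and $K$ by $|x|=1$, and let $H_M(t)=\sum_n\dim_D(M_n)\,t^n$ for a graded module $M$. Then
\[
H_\Delta=\frac1{1-t},\qquad H_K=1+\frac{t^2}{1-t}=\frac{1-t+t^2}{1-t}.
\]
Suppose that $C$ is graded and has, as a left $K$-module, a graded free resolution of length one with generators in degrees $a_i$ and relations in degrees $b_j$. Put $\chi=\sum t^{a_i}-\sum t^{b_j}$. Under (a) the resolution stays exact after applying $\Delta\otimes_K-$, so $H_N=\chi H_\Delta$. A graded sequence as in (b) gives $H_N=H_\Delta+\eta H_K$ for a Laurent polynomial $\eta$, that is, $\chi=1+(1-t+t^2)\eta$. So $\chi(\zeta)=1$ for a primitive complex sixth root of unity $\zeta$. This rules out $\chi=1-t^m$. With two generators, $\chi=1+t^a-t^b-t^c$, the condition reads $\zeta^a=\zeta^b+\zeta^c$, which means $\{b,c\}\equiv\{a-1,a+1\}$ modulo $6$. We shall realize $a=2$, $b=7$, $c=9$, where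
\begin{equation}\label{eq:hilbert}
1+t^2-t^7-t^9=1+(1-t+t^2)(t^2+t^3-t^5-t^6-t^7).
\end{equation}
The last factor suggests that $F_0$ has generators in degrees $2,3$ and $F_1$ in degrees $5,6,7$.

\section{The algebra $C$}\label{sec:C}

\subsection*{Finding the relations}
A ring homomorphism $\psi$ from $K$ to a ring containing $D$, equal to the identity on $D$, is the same as a pair of elements $q=\psi(x^2)$, $p=\psi(x^3)$ with
\begin{equation}\label{eq:pq}
qd=dq,\qquad pd=\sigma(d)p\quad(d\in D),\qquad pq=qp,\qquad p^2=q^3 .
\end{equation}
Given such a pair, put $\psi(dx^{2i})=dq^i$ and $\psi(dx^{2i+3})=dq^ip$; the rules \eqref{eq:pq} make this map multiplicative on products of basis elements. We adjoin one element $u$ of degree $2$ that commutes with $D$, and we want $1,u$ to generate the result as a left $K$-module. This needs rules that move $u$ to the right. We try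
\[
uq=\theta qu,\qquad up=pq-pu,\qquad u^2=0,
\]
with $\theta\in D$ nonzero, and compare these rules with \eqref{eq:pq}. First, $up^2=(pq-pu)p=p^2q-p(pq-pu)=p^2u$ and $uq^3=\theta^3q^3u$, so $\theta^3=1$ avoids the relation $q^3u=0$ of degree $8$. Next, $upq=pq^2-\sigma(\theta)pqu$ and $uqp=\theta pq^2-\theta pqu$, while $u^2p=(pq-pu)(q-u)=pq^2-(1+\sigma(\theta))pqu$. So two relations of degree $7$ are forced:
\[
(1-\theta)pq^2=(\sigma(\theta)-\theta)pqu,\qquad pq^2=(1+\sigma(\theta))pqu .
\]
We want only one. The first is a multiple of the second if and only if $(1-\theta)(1+\sigma(\theta))=\sigma(\theta)-\theta$, that is, $\theta\sigma(\theta)=1$. A primitive cube root of unity therefore works only if $\sigma$ inverts it, and this is the hypothesis of Theorem~\ref{thm:A}. (For $\theta=1$ see Remark~\ref{rem:twist}.) We take $\theta=\omega$. Since $1+\omega^2=-\omega$, the second relation is $pq^2+\omega pqu=0$. Multiplying it on the right by $u$ gives $pq^2u=0$, and multiplying it on the left by $q$ then gives $pq^3=0$. In summary, \eqref{eq:pq} and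
\begin{equation}\label{eq:u}
ud=du\quad(d\in D),\qquad uq=\omega qu,\qquad up=pq-pu,\qquad u^2=0
\end{equation}
imply the relations of degrees $7$ and $9$
\begin{equation}\label{eq:79}
\omega^2q^2p+qpu=0,\qquad q^3p=0 .
\end{equation}
We need a ring in which nothing more collapses, and we build it explicitly. The element $v=q-u$ satisfies $up=pv$ and $vp=pu$, so $p$ exchanges $u$ and $v$. This suggests that we first build the subalgebra generated by $D,u,v$ and then adjoin $p$.

\subsection*{The construction}
Let $A=D\langle u,v\rangle/(u^2,\ v^5,\ uv-\omega vu)$ with $D$ central. The monomials $v^iu^j$ with $0\le i\le4$, $0\le j\le1$ span $A$. They form a basis, because the product $(v^iu^j)(v^lu^m)=\omega^{jl}v^{i+l}u^{j+m}$, read as zero if $i+l\ge5$ or $j+m\ge2$, is associative on the space with this basis and satisfies the relations. So $\dim_DA=10$. Since $uv^i=\omega^iv^iu$, the element $v^3$ is central and $v^2A$ is a two-sided ideal. Let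
\[
\bar A=A/v^2A=D\langle u,v\rangle/(u^2,\ v^2,\ uv-\omega vu),
\]
with basis $1,u,v,vu$ and projection $\lambda\mapsto\bar\lambda$.

There is a ring homomorphism $\tau\colon A\to\bar A$ with $d\mapsto\sigma(d)$, $u\mapsto v$, $v\mapsto u$. Indeed, the relations of $A$ go to $v^2=0$, $u^5=0$ and $vu-\sigma(\omega)uv=(1-\sigma(\omega)\omega)vu=0$. As $\tau(v^2)=0$, the map $\tau$ induces $\bar\tau\colon\bar A\to\bar A$ with $\bar\tau(\bar\lambda)=\tau(\lambda)$, and $\bar\tau\tau(\lambda)=\bar\lambda$ since this holds on generators. For $\nu\in\bar A$ the element $v^3\nu\in A$ is well defined because $v^3\cdot v^2A=0$, and $\lambda\,v^3\nu=v^3\bar\lambda\nu$, $(v^3\nu)\lambda=v^3\nu\bar\lambda$ for $\lambda\in A$.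

Let $C=A\oplus p\bar A$, where $p\bar A$ is a copy of $\bar A$, with product
\[
(\lambda+p\mu)(\lambda'+p\mu')=\lambda\lambda'+v^3\bar\tau(\mu)\mu'+p\bigl(\tau(\lambda)\mu'+\mu\bar\lambda'\bigr).
\]

\begin{lemma}\label{lem:C}
$C$ is an associative $k$-algebra with $\dim_DC=14$. The elements $q=u+v$, $p=p\cdot1$ and $u$ satisfy \eqref{eq:pq} and \eqref{eq:u}, and the resulting homomorphism $\psi\colon K\to C$ satisfies condition \textup{(c)}.
\end{lemma}

\begin{proof}
It suffices to check associativity on triples of elements of $A\cup p\bar A$. Triples with at most one factor in $p\bar A$ are associative because $A$ is a ring and $\bar A$ is an $A$-bimodule through the ring homomorphisms $\tau$ on the left and $\lambda\mapsto\bar\lambda$ on the right. With two such factors,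
\begin{align*}
(\lambda\cdot p\mu)\,p\mu'&=v^3\bar\tau(\tau(\lambda)\mu)\mu'=v^3\bar\lambda\bar\tau(\mu)\mu'=\lambda\,(p\mu\cdot p\mu'),\\
(p\mu\cdot\lambda)\,p\mu'&=v^3\bar\tau(\mu)\tau(\lambda)\mu'=p\mu\,(\lambda\cdot p\mu'),\\
(p\mu\cdot p\mu')\,\lambda&=v^3\bar\tau(\mu)\mu'\bar\lambda=p\mu\,(p\mu'\cdot\lambda).
\end{align*}
With three, both products are zero, since the product of two factors lies in $v^3A$, and $\tau(v^3)=u^3=0$ and $\overline{v^3}=0$. The field $k$ is central because $\tau$ fixes it, and $\dim_DC=10+4$.

The product formula gives $dp=p\sigma(d)$, $up=pv$, $vp=pu$ and $p^2=v^3$. Hence $pd=\sigma(d)p$, $qp=p(v+u)=pq$ and $up=p(q-u)$. In $A$ we have $qu=vu$ and $uq=uv=\omega qu$. Moreover $q^2=v^2+(1+\omega)vu=v^2-\omega^2vu$, so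
\[
q^3=(v^2-\omega^2vu)(u+v)=v^2u+v^3-\omega^3v^2u=v^3=p^2 .
\]
Finally, $C$ is graded with $|u|=|v|=2$, $|p|=3$ and $C_0=D$. The part $J$ of positive degree is a proper ideal that contains $\psi(x^2\Delta)$.
\end{proof}

\subsection*{The left $K$-module $C$}

\begin{lemma}\label{lem:left}
The left $K$-linear map $\pi\colon K^2\to C$, $(a_0,a_1)\mapsto\psi(a_0)+\psi(a_1)u$, is onto, and its kernel is free on $\ell_1=(x^9,0)$ and $\ell_2=(\omega^2x^7,x^5)$. Condition \textup{(a)} holds, and $\dim_DN=14$.
\end{lemma}

\begin{proof}
The subspace $D[q]+D[q]u$ of $A$ contains $1$ and is closed under right multiplication by $D$, $u$ and $q$, since $u^2=0$ and $uq=\omega qu$. These elements generate $A$, so $A=D[q]+D[q]u$. Then $p\bar A=pA$ is spanned by the elements $dq^ip$ and $dq^ipu$, and $\pi$ is onto.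

By \eqref{eq:79}, $L=K\ell_1+K\ell_2$ lies in the kernel. If the second coordinate of $a\ell_1+b\ell_2$ vanishes, then $b=0$. So $L$ is free on $\ell_1,\ell_2$, its second projection is $Kx^5$, and $L\cap(K\oplus0)=Kx^9\oplus0$. For $m\ge2$ the space $K/Kx^m$ has the basis $x^i$, $i\in\{0,2,3,\dots,m-1,m+1\}$, so its dimension is $m$. Hence $\dim_DK^2/L=9+5=\dim_DC$ and $\ker\pi=L$.

Tensoring the resolution $0\to K^2\to K^2\to C\to0$ with $\Delta$ gives the map
\[
\Delta^2\to\Delta^2,\qquad(\delta_1,\delta_2)\mapsto(\delta_1x^9+\delta_2\omega^2x^7,\ \delta_2x^5),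
\]
with kernel $\operatorname{Tor}_1^K(\Delta,C)$ and cokernel $N$. It is injective because $\Delta$ is a domain, and as before the cokernel has dimension $\dim_D\Delta/\Delta x^9+\dim_D\Delta/\Delta x^5=14$.
\end{proof}

\section{The right $K$-module $N$}\label{sec:N}

It remains to prove (b). The elements $1\otimes u$ and $x\otimes u$ have the degrees $2$ and $3$ suggested by \eqref{eq:hilbert}, so we define the right $K$-linear map
\[
\Phi\colon\Delta\oplus K^2\to N,\qquad\Phi(\delta,a_0,a_1)=\delta\otimes1+(1\otimes u)\psi(a_0)+(x\otimes u)\psi(a_1).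
\]
To find relations, note that $x^n\otimes u$ can be reached from $1\otimes u$ or $x\otimes u$ by a power of $q$, and also, up to the term $x^{n+2}\otimes1$, by using $up=pq-pu$. For $n=3,4,5$ the comparison gives
\[
r_0=(-x^5,\ x^3,\ \omega^2x^2),\qquad r_1=(-x^6,\ \omega x^4,\ x^3),\qquad r_2=(-x^7,\ \omega^2x^5,\ \omega x^4).
\]

\begin{lemma}\label{lem:right}
The map $\Phi$ is onto, and its kernel is a free right $K$-module with basis $r_0,r_1,r_2$. So condition \textup{(b)} holds.
\end{lemma}

\begin{proof}
\emph{Surjectivity.} Since $C=\psi(K)+\psi(K)u$, the module $N$ is spanned by the elements $\delta\otimes1$ and $dx^n\otimes u$ with $d\in D$. From $q^ju=\omega^{-j}uq^j$ and $du=ud$ we get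
\[
dx^{2j}\otimes u=(1\otimes u)\,d\omega^{-j}q^j,\qquad dx^{2j+1}\otimes u=x\otimes\sigma(d)q^ju=(x\otimes u)\,\sigma(d)\omega^{-j}q^j .
\]

\emph{The $r_i$ lie in the kernel.} We have $u\omega^2q=qu$, $u\omega q^2=q^2u$ and $up=pq-pu$. Hence
\begin{align*}
(1\otimes u)p&=x^5\otimes1-x^3\otimes u, & (x\otimes u)\omega^2q&=x^3\otimes u,\\
(1\otimes u)\omega q^2&=x^4\otimes u, & (x\otimes u)p&=x^6\otimes1-x^4\otimes u,\\
(1\otimes u)\omega^2qp&=1\otimes q\,up=x^7\otimes1-x^5\otimes u, & (x\otimes u)\omega q^2&=x^5\otimes u,
\end{align*}
and adding the two equations in each line gives $\Phi(r_0)=\Phi(r_1)=\Phi(r_2)=0$.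

\emph{Independence.} Let $r_0a+r_1b+r_2c=0$ with $a,b,c\in K$. The first coordinate gives $a=-xb-x^2c$. The second coordinate is $x^3a+\omega x^4b+\omega^2x^5c=0$, which becomes $(\omega-1)x^4b=(1-\omega^2)x^5c$. Since $(1-\omega^2)/(\omega-1)=-(1+\omega)=\omega^2$ and $x^4$ is central, this gives
\[
b=\omega^2xc .
\]
The third coordinate is $\omega^2x^2a+x^3b+\omega x^4c=0$, which becomes $(1-\omega^2)x^3b=(\omega^2-\omega)x^4c$. Since $(\omega^2-\omega)/(1-\omega^2)=-\omega/(1+\omega)=\omega^2$, we get $x^3b=\omega^2x^4c$. Now the power of $x$ to be canceled is odd: $\omega^2x^3=x^3\sigma(\omega^2)=x^3\omega$, so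
\[
b=\omega xc .
\]
Thus $(\omega^2-\omega)xc=0$, and $c=b=a=0$.

\emph{The kernel.} Let $R=r_0K\oplus r_1K\oplus r_2K$. Grade $\Delta\oplus K^2$ by $|x|=1$ with the generators of the two free summands in degrees $2$ and $3$. Then $r_0,r_1,r_2$ are homogeneous of degrees $5,6,7$, and by independence and \eqref{eq:hilbert} the quotient $(\Delta\oplus K^2)/R$ has Hilbert series
\[
H_\Delta+(t^2+t^3-t^5-t^6-t^7)H_K=\frac{1-t^9}{1-t}+t^2\,\frac{1-t^5}{1-t}.
\]
The dimensions in degrees $0,\dots,8$ are $1,1,2,2,2,2,2,1,1$, with sum $14=\dim_DN$. As $\Phi$ is onto and kills $R$, its kernel is $R$.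
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemmas~\ref{lem:C}, \ref{lem:left} and~\ref{lem:right}, the homomorphism $\psi\colon K\to C$ satisfies the hypotheses of Proposition~\ref{prop:criterion}.
\end{proof}

\begin{remark}\label{rem:twist}
The equality $\sigma(\omega)=\omega^2\neq\omega$ was used twice. It makes $\tau$ respect the relation $uv=\omega vu$, which matches the condition $\theta\sigma(\theta)=1$. It also makes the $r_i$ independent: if $x$ commuted with $\omega$, the second and third coordinates would both give $b=\omega^2xc$, and $c=x^2$ would yield a nontrivial relation. The choice $\theta=1$ needs no automorphism, but then $r_0,r_1$ are replaced by $(-x^5,x^3,x^2)$ and $(-x^6,x^4,x^3)$, and these satisfy $r_0x^3=r_1x^2$.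
\end{remark}

\begin{remark}
The automorphism $\sigma$ is visible in $\operatorname{Ext}^1_\Lambda(S,S)$. For $d\in D$ let $\lambda_d$ be left multiplication by $d$ on $C$. Since $L_dL_x=L_xL_{\sigma(d)}$ and $L_d\alpha=\alpha\lambda_d$, the maps $L_{\sigma(d)}\oplus\lambda_d$ on $N\oplus C$ and $L_d$ on $N$ commute with $(L_x,\alpha)$. So left multiplication by $L_d$ induces an endomorphism of $S$, this gives $D\cong\operatorname{End}_\Lambda(S)$ by dimension, and the endomorphism lifts to \eqref{eq:res} with component $L_{\sigma(d)}$ on the middle copy of $e_N\Lambda$. Let $\xi_a\in\operatorname{Ext}^1_\Lambda(S,S)\cong S$ correspond to the class of $L_a$, $a\in D$. Then $d\,\xi_a=\xi_{da}$ and $\xi_a\,d=\xi_{a\sigma(d)}$: the two actions of $\operatorname{End}_\Lambda(S)$ differ by $\sigma$. If $\Lambda$ were an algebra over a field $k'$ with $\operatorname{End}_\Lambda(S)=k'$, both actions would be the scalar action of $k'$. Hence $\Lambda$ is not elementary over any field.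
\end{remark}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Homological Dimensions Of Simple Modules Over Artinian Rings},
\texttt{http://math.usherbrooke.ca/sliu/Talks/CJK-RT-2015.pdf}.

\bibitem{ILP}
Igusa, Liu and Paquette,
\emph{A proof of the strong no loop conjecture},
Adv. Math. 228 (2011).

\end{thebibliography}
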